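\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Creating order with a large box:\\ the rate of a memoryless organizer tends to one}


\begin{abstract}
An organizer receives a sequence over an alphabet of $\alpha$ letters. He holds a box with $\beta-1$ letters. At each step one letter enters the box, and he removes one of the $\beta$ letters present by a fixed rule that depends only on the current content. Let $\nu_\alpha(0,\beta,0)$ be the smallest exponential growth rate, in bits per step, of the number of output sequences. It was conjectured that this rate tends to $\log_2\lceil(\alpha+1)/2\rceil$ as $\beta\to\infty$. We prove that for every $\alpha\ge2$ it tends to $1$, with $1\le\nu_\alpha(0,\beta,0)\le 1+O_\alpha(\log\beta/\beta)$ as $\beta\to\infty$. Hence the conjecture is true for $\alpha\in\{2,3\}$ and false for every $\alpha\ge4$. We also show that for $\alpha\ge3$ the value $1$ is not attained by any finite $\beta$.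
\end{abstract}

\section{The question}

\subsection*{The model}
Let $\alpha\ge2$ and $\beta\ge1$ be integers, and let $[\alpha]=\{1,\dots,\alpha\}$ be the alphabet. Letters of the same kind are indistinguishable. A \emph{state} is a multiset of $\beta-1$ letters, the content of a box, and $\mathcal S$ is the set of states. A \emph{rule} is a map $f$ that assigns to every multiset $v$ of $\beta$ letters a letter $f(v)$ present in $v$. Given an initial state $s_1$ and an input sequence $x_1,\dots,x_n\in[\alpha]$, the letter $x_t$ enters the box at time $t$, the letter $y_t=f(s_t+x_t)$ is removed, and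
\[
s_{t+1}=s_t+x_t-y_t
\]
is the next state. The word $y_1\cdots y_n$ is the output. Let $\mathcal Y_n(f)$ be the set of all outputs of length $n$, over all initial states and all inputs, and put
\[
N^n_\alpha(0,\beta,0)=\min_f|\mathcal Y_n(f)|,\qquad
\nu_\alpha(0,\beta,0)=\lim_{n\to\infty}\frac1n\log_2N^n_\alpha(0,\beta,0).
\]
A small number of outputs means that the organizer has created much order. The two zeros say that he neither remembers the past nor sees future inputs. They are the values of two parameters, passive memory and look-ahead, of a more general model \cite{slides}; the variant used here is the basic one, denoted $(T^-,O^-)$, and the rest of the general model plays no role below.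

The limit exists. For a fixed rule, an output of length $n+m$ is an output of length $n$ followed by an output of length $m$ that starts from the state reached, so $|\mathcal Y_{n+m}(f)|\le|\mathcal Y_n(f)|\,|\mathcal Y_m(f)|$. By Fekete's lemma $\frac1n\log_2|\mathcal Y_n(f)|$ converges. For given $\alpha,\beta$ there are finitely many rules, so the minimum over $f$ converges too.

\subsection*{What to expect}
For $\beta=1$ the box is empty between steps, the output equals the input, and the rate is $\log_2\alpha$. A larger box gives more freedom. Some disorder remains in any case.

\begin{proposition}\label{prop:lower}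
$N^n_\alpha(0,\beta,0)\ge2^n$ for all $\alpha\ge2$ and $\beta,n\ge1$.
\end{proposition}
\begin{proof}
Let $f$ be a rule, and let $[j]$ be the multiset of $j$ twos and $\beta-j$ ones. Then $f([0])=1$ and $f([\beta])=2$, so there is $j$ with $f([j])=1$ and $f([j+1])=2$. Start with $j$ twos and $\beta-1-j$ ones. Input $1$ produces $[j]$, so $1$ is output. Input $2$ produces $[j+1]$, so $2$ is output. Both leave the state unchanged, hence all $2^n$ words over $\{1,2\}$ are outputs.
\end{proof}

So a place where the value of a rule changes lets the input pass through. With more letters, the obvious rules let every letter pass. Fix thresholds $\theta_2,\dots,\theta_\alpha\ge1$ with $\beta\ge1+\sum_\ell(\theta_\ell-1)$, and output the largest $\ell\ge2$ with $v_\ell\ge\theta_\ell$, or $1$ if there is none; here $v_\ell$ is the number of letters $\ell$ in $v$. In the state with $\theta_\ell-1$ letters $\ell$ for each $\ell\ge2$ and ones otherwise, every input is output at once and the state does not change. This \emph{nested threshold rule} has rate $\log_2\alpha$, however large $\beta$ is.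

The trouble is that all thresholds meet at one point, and to some extent this cannot be avoided.

\begin{remark}\label{rem:sperner}
The condition that $f(v)$ be present in $v$ says that $f$ is a Sperner labeling of the integer points of the simplex $\{v\ge0:\sum_\ell v_\ell=\beta\}$. In the coordinates $S_i=v_1+\dots+v_i$ $(1\le i<\alpha)$ this simplex is $0\le S_1\le\dots\le S_{\alpha-1}\le\beta$, and the hyperplanes $S_i\in\mathbb Z$, $S_i-S_j\in\mathbb Z$ triangulate it. The vertices of each cell are integer points, any two of which differ in $S$ by a $0/1$ vector up to sign, hence by at most $1$ in each $v_\ell$. By Sperner's lemma some cell carries all $\alpha$ labels. Thus, for every rule, all $\alpha$ letters are selected at points that pairwise differ by at most $1$ in each coordinate.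
\end{remark}

One may therefore guess that, as $\alpha$ grows, more than two letters remain free for every $\beta$. The following conjecture \cite{slides} puts the limit strictly between $1$ and $\log_2\alpha$ for $\alpha\ge4$.

\begin{conjecture}
$\displaystyle\lim_{\beta\to\infty}\nu_\alpha(0,\beta,0)=\log_2\lceil(\alpha+1)/2\rceil$.
\end{conjecture}

It is known to be true for $\alpha=2$ and $\alpha=3$, where the right side is $1$. We prove that the limit is $1$ for every $\alpha$. The regions of different labels do meet, as Remark~\ref{rem:sperner} says. But the box can be made to move so that, in a long stretch of time, the output uses only two letters at once and changes the pair only a bounded number of times: the letters are separated in time and not in space.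

\begin{theorem}\label{thm:main}
Let $\alpha\ge2$ and $K=1+\frac{(\alpha-1)(\alpha-2)}2$. If $R\ge1$ is an integer and $\beta\ge3\cdot2^\alpha R$, then there is a rule $f$ such that for all $n\ge1$
\[
|\mathcal Y_n(f)|\le2^n\Big[(R+1)^{K-1}\tbinom\alpha2^K\Big]^{\lceil n/R\rceil}.
\]
Consequently
\[
1\le\nu_\alpha(0,\beta,0)\le1+\frac{(K-1)\log_2(R+1)+K\log_2\binom\alpha2}{R},
\]
and the choice $R=\lfloor\beta/(3\cdot2^\alpha)\rfloor$, for $\beta\ge3\cdot2^\alpha$, gives $\nu_\alpha(0,\beta,0)=1+O_\alpha\big(\frac{\log\beta}\beta\big)$.
\end{theorem}

\begin{corollary}\label{cor:main}
$\lim_{\beta\to\infty}\nu_\alpha(0,\beta,0)=1$ for every $\alpha\ge2$. The conjecture holds for $\alpha\in\{2,3\}$ and fails for every $\alpha\ge4$.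
\end{corollary}
\begin{proof}
The limit follows from Theorem~\ref{thm:main}. Moreover $\lceil(\alpha+1)/2\rceil=2$ for $\alpha\in\{2,3\}$, and $\lceil(\alpha+1)/2\rceil\ge3$ for $\alpha\ge4$.
\end{proof}

For instance, let $\alpha=4$ and $R=60$. Then $K=4$ and $(R+1)^3\binom42^4=61^3\cdot6^4<2^{18}\cdot2^{11}$, so $\nu_4(0,\beta,0)\le1+\frac{29}{60}<\frac32<\log_23$ for all $\beta\ge2880$.

\begin{theorem}\label{thm:strict}
If $\alpha\ge3$, then $\nu_\alpha(0,\beta,0)>1$ for every $\beta\ge1$. If $\alpha=2$, then $\nu_2(0,\beta,0)=1$ for every $\beta\ge1$.
\end{theorem}

Section~\ref{sec:three} treats three letters by hand. Sections~\ref{sec:rule} and~\ref{sec:windows} contain the general rule and its analysis, and Section~\ref{sec:strict} proves Theorem~\ref{thm:strict}.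

\section{Three letters}\label{sec:three}

We repair the nested threshold rule for $\alpha=3$. Fix an integer $R\ge1$, let $\beta\ge14R+1$, and let $f_2$ be the threshold rule for the letters $1,2$: it says $2$ if $v_2\ge3R$ and $1$ otherwise. Put $h=9R$, $H=10R$. The rule $f_3$ is as follows (Figure~\ref{fig:three}).
\begin{center}
\begin{tabular}{ll}
$v_3\ge H+1$: & output $3$;\\
$v_3=H$: & output $2$ if $R\le v_2\le6R$, and $3$ otherwise;\\
$h\le v_3\le H-1$: & output $f_2$ if $2R\le v_2\le5R$, and $3$ otherwise;\\
$v_3<h$: & output $f_2$.
\end{tabular}
\end{center}
The letter is always present. The only doubtful case is $f_2=1$; there $v_3\le H-1$ and $v_2<3R$, so $v_1>\beta-13R>0$.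

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=1cm]
\draw[->] (0,0)--(8.4,0) node[right] {$v_2$};
\draw[->] (0,0)--(0,4.2) node[above] {$v_3$};
\draw (0,1.4)--(8,1.4);
\draw[dashed] (0,2.8)--(8,2.8);
\draw[line width=2.5pt] (1,2.8)--(6,2.8);
\draw (2,1.4)--(2,2.8);
\draw (5,1.4)--(5,2.8);
\draw (3,0)--(3,2.8);
\node[left] at (0,1.4) {$h$};
\node[left] at (0,2.8) {$H$};
\foreach \x/\l in {1/R,2/2R,3/3R,5/5R,6/6R} {\draw (\x,0.06)--(\x,-0.06); \node[below] at (\x,-0.06) {$\l$};}
\node at (4,3.6) {output $3$};
\node[above] at (4,2.83) {$2$};
\node at (1,2.1) {$3$};
\node at (2.5,2.1) {$1$};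
\node at (4,2.1) {$2$};
\node at (6.5,2.1) {$3$};
\node at (1.5,0.7) {$1$};
\node at (5.5,0.7) {$2$};
\end{tikzpicture}
\caption{The rule $f_3$ as a function of the numbers $v_2,v_3$ of letters $2,3$ (vertical axis not to scale). On the line $v_3=H$ the output is $2$ on the thick segment $R\le v_2\le6R$ and $3$ elsewhere on the line.}
\label{fig:three}
\end{figure}

The idea is this. When $v_2$ is far from the threshold $3R$, the rule $f_2$ is constant for a long time, and a threshold for the letter $3$ is harmless: it mixes $3$ with one other letter. When $v_2$ is close to $3R$, the rule outputs $1$ and $2$ only, and incoming threes are stored. If so many threes arrive that their number reaches $H$, the rule switches to outputting $3$ and $2$ only. The question is whether it can switch back soon.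

\begin{proposition}\label{prop:three}
The output of $f_3$ in any $R$ consecutive steps is a concatenation of at most two words, each using at most two letters.
\end{proposition}
\begin{proof}
Write $v(t)=s(t)+x_t$ for the content at the decision at time $t$. Then $v_2(t)$ changes by at most $1$ per step, hence by at most $R-1$ in the $R$ steps. Call a state \emph{upper} if $s_3\ge H$ and \emph{lower} otherwise.

\emph{Upper states.} From an upper state the output is $2$ or $3$. The next state is again upper, except when $v_3=H$ and $v_2\notin[R,6R]$. In this case $3$ is output and the next state has $s_3=H-1$. Call this a \emph{drop}.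

\emph{After a drop.} During the rest of the $R$ steps only $3$ is output. Indeed $v_2\notin[2R,5R]$ during these steps, because it moves by at most $R-1$. There are at most $R-1$ of them. As long as threes are output, $s_3$ never increases and falls by at most $1$ per step, so $h\le v_3\le H$. If $v_3\le H-1$, the third row says $3$. If $v_3=H$, then $s_3=H-1$ still, so every input since the drop has been a $3$. Thus $v_2$ has its value from the drop, outside $[R,6R]$, and the second row says $3$. In particular no upper state occurs after a drop.

\emph{Lower phase.} Suppose that the $R$ steps start in a lower state, and consider the steps before the first one that leads to an upper state (all steps, if there is no such one). Here $v_3\le H$, and whenever $v_3=H$ the output is $3$, since an output $2$ would lead to an upper state. If $v_2\notin[2R,5R]$ at some time of this phase, then $v_2$ stays on one side of $3R$ during the phase, $f_2$ has a constant value $\lambda$ there, and the output is over $\{3,\lambda\}$. If $v_2\in[2R,5R]$ throughout, then $v_3=H$ cannot occur, since it would lead to output $2$. So the output is always $f_2\in\{1,2\}$.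

Hence the $R$ steps consist of a lower phase with output over two letters, and then a step from a lower to an upper state (with output $2$), steps from upper states, possibly including a drop as the last of these, and threes, all with output over $\{2,3\}$. Each of these parts may be empty.
\end{proof}

A word as in Proposition~\ref{prop:three} is given by one cut point, two pairs of letters and a binary choice for each position, so each block of $R$ steps has at most $2^R(R+1)\binom32^2$ outputs. For large $R$ this is close to one bit per step.

The different widths in the second and third rows are essential. If both rows used $[2R,5R]$, then from a state with $s_2=2R-1$, $s_3=H-1$ the inputs $2,3,1$ would give the outputs $1,2,3$ and return to the same state, so $123123\cdots$ would be an output.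

\section{The rule for $\alpha$ letters}\label{sec:rule}

We add the letters one at a time. Suppose that $f_m$ is a good rule for the letters $1,\dots,m$ and that $\omega=m+1$ is the new letter. Three things are needed to repeat the argument.

First, we need a \emph{critical zone} for $f_m$, which replaces the interval around $3R$; outside it $f_m$ must be constant for a long time.

Second, on the line $v_\omega=H$ in the critical zone we need a replacement for the letter $2$. Using $f_m$ itself would mix several letters with $\omega$. The replacement must be present in the box and must change rarely. For $m=3$ no single letter works, because each letter is absent at some point of the zone. The zone will contain points where $v_3$ is near its threshold and all other letters are twos, so $v_1=0$; points where $v_3$ is near its threshold and all other letters are ones, so $v_2=0$; and points where $v_2$ is near its threshold and $v_3=0$. We shall use $2$ if $v_2+v_3\le6R$, and $3$ otherwise. Once $2$ is used, it stays in use, since an input raises $v_2+v_3$ by at most $1$ and the removal of a $2$ lowers it by $1$.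

Third, the letters $1,\dots,m$ form a part of the box whose size varies: when an $\omega$ is stored, a smaller letter leaves in exchange. So $f_m$ must be defined for all sufficiently large sizes, and must allow steps at which no letter enters.

\subsection*{Constants and critical zones}
Multisets over $[m]$ are vectors $x\in\mathbb Z_{\ge0}^m$, with size $|x|=\sum_ix_i$ and unit vectors $e_i$. Fix an integer $R\ge1$, and for $\ell\ge2$ put
\[
G_\ell=6R\cdot2^{\ell-2},\qquad H_\ell=G_\ell-2R,\qquad h_\ell=H_\ell-R=G_\ell-3R\ge3R .
\]
We shall use that $G_\ell\ge6R$, and $G_k\ge2G_j$ for $k>j$. Let $B_1=1$ and $B_{m+1}=B_m+H_{m+1}$, so that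
\begin{equation}\label{eq:B}
B_\alpha=1+6R(2^{\alpha-1}-1)-2R(\alpha-1)\le3\cdot2^\alpha R .
\end{equation}

For $\rho\ge0$ let $E_m(\rho)$ be the set of all $x\in\mathbb Z_{\ge0}^m$ such that for some $i\in\{2,\dots,m\}$
\[
h_i-\rho\le x_i\le H_i+\rho\qquad\text{and}\qquad x_\ell\le H_\ell+\rho\quad(i<\ell\le m).
\]
Thus $E_1(\rho)=\emptyset$. With the same index $i$ one sees that
\begin{equation}\label{eq:enlarge}
x\in E_m(\rho),\ u\in\mathbb Z_{\ge0}^m,\ \|x-u\|_\infty\le\rho'\quad\Longrightarrow\quad u\in E_m(\rho+\rho').
\end{equation}
For $m=2$ we have $h_2=3R$, $H_2=4R$, so $E_2(R)$ and $E_2(2R)$ are the conditions $2R\le x_2\le5R$ and $R\le x_2\le6R$ of Section~\ref{sec:three}.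

\subsection*{The replacement letter}
For $m\ge2$ and $2\le k\le m$ let
\begin{gather*}
Z_k=\{x\in\mathbb Z_{\ge0}^m:\ x_k+x_\ell\le G_\ell-G_k\ \text{ for all }k<\ell\le m\},\\
g_m(x)=\min\{k\in\{2,\dots,m\}:x\in Z_k\}.
\end{gather*}
Membership in $Z_m$ imposes no condition, so $g_m$ is well defined. For $m=3$ this is the choice described above, as $G_3-G_2=6R$. The next two lemmas say that the replacement letter is present in the critical zone and that it changes in one direction only.

\begin{lemma}\label{lem:available}
If $x\in E_m(2R)$ and $k=g_m(x)$, then $x_k\ge1$.
\end{lemma}
\begin{proof}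
Let $i$ be an index that shows $x\in E_m(2R)$. Then $G_i-5R\le x_i\le G_i$, and $x_\ell\le G_\ell$ for $\ell>i$.

If $2\le k'<i$, then $x_{k'}+x_i\ge G_i-5R>G_i-G_{k'}$, so $x\notin Z_{k'}$. Hence $k\ge i$. If $k=i$, then $x_k\ge G_i-5R\ge R\ge1$.

Let $k>i$ and suppose that $x_k=0$. Let $j$ be the largest index in $\{i,\dots,k-1\}$ with $x_j\ge1$; it exists since $x_i\ge R\ge1$. Then $x_j\le G_j$. We show $x\in Z_j$, which contradicts the minimality of $k$. For $j<\ell\le k$ we have $x_\ell=0$ and
\[
x_j+x_\ell\le G_j\le G_\ell-G_j .
\]
For $\ell>k$ the condition $x\in Z_k$ with $x_k=0$ gives $x_\ell\le G_\ell-G_k$, so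
\[
x_j+x_\ell\le G_\ell-G_k+G_j\le G_\ell-G_j .\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:monotone}
Let $k=g_m(x)$, $x_k\ge1$, and let $x^*=x-e_k$ or $x^*=x-e_k+e_b$ with $b\in[m]$. Then $g_m(x^*)\le k$.
\end{lemma}
\begin{proof}
For each $\ell>k$ the sum $x_k+x_\ell$ changes by $-1$ and then by at most $+1$. So $x^*\in Z_k$.
\end{proof}

\subsection*{The rules}
We define $f_m$ on the set of all $v\in\mathbb Z_{\ge0}^m$ with $|v|\ge B_m$. Let $f_1\equiv1$. Given $f_m$, write $\omega=m+1$, $H=H_\omega$, $h=h_\omega$ and $v=(v',v_\omega)$ with $v'\in\mathbb Z_{\ge0}^m$, and let $f_{m+1}(v)$ be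
\begin{center}
\begin{tabular}{lll}
(1)& $\omega$ & if $v_\omega\ge H+1$;\\
(2)& $g_m(v')$ if $v'\in E_m(2R)$, and $\omega$ otherwise & if $v_\omega=H$;\\
(3)& $f_m(v')$ if $v'\in E_m(R)$, and $\omega$ otherwise & if $h\le v_\omega\le H-1$;\\
(4)& $f_m(v')$ & if $v_\omega<h$.
\end{tabular}
\end{center}
For $m=1$ the sets $E_1(\rho)$ are empty and $g_1$ is not needed. Then $f_2(v)=2$ if and only if $v_2\ge h_2=3R$, and $f_3$ is the rule of Section~\ref{sec:three}.

The definition makes sense: $f_m(v')$ is used only if $v_\omega\le H-1$, and then $|v'|\ge B_{m+1}-H=B_m$. The chosen letter is present: $\omega$ is chosen only if $v_\omega\ge h\ge1$, for $g_m$ this is Lemma~\ref{lem:available}, and for $f_m$ it holds by induction.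

\begin{lemma}\label{lem:constant}
If $x\in\mathbb Z_{\ge0}^m\setminus E_m(\rho)$, then there is a letter $\lambda$ such that $f_m(u)=\lambda$ for all $u$ in the domain of $f_m$ with $\|u-x\|_\infty\le\rho$.
\end{lemma}
\begin{proof}
Let $\lambda$ be the largest $\ell\in\{2,\dots,m\}$ with $x_\ell\ge h_\ell-\rho$, or $\lambda=1$ if there is none. For $\ell>\lambda$ we have $x_\ell<h_\ell-\rho$, hence $u_\ell<h_\ell$. Rule (4), applied for the letters $m,m-1,\dots,\lambda+1$, gives $f_m(u)=f_\lambda(u_1,\dots,u_\lambda)$. If $\lambda=1$, this is $1$. If $\lambda\ge2$, then $x_\ell\le H_\ell+\rho$ for $\ell>\lambda$ and $x_\lambda\ge h_\lambda-\rho$; since the index $i=\lambda$ does not show $x\in E_m(\rho)$, we must have $x_\lambda>H_\lambda+\rho$. So $u_\lambda>H_\lambda$ and rule (1) gives $f_\lambda(u_1,\dots,u_\lambda)=\lambda$.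
\end{proof}

\section{The output in a window}\label{sec:windows}

A \emph{run} of $f_m$ of length $T$ consists of states $s(t)\in\mathbb Z_{\ge0}^m$ and inputs $a_t\in[m]\cup\{\varnothing\}$, where $e_\varnothing=0$, such that for $1\le t\le T$
\[
v(t)=s(t)+e_{a_t},\qquad |v(t)|\ge B_m,\qquad y_t=f_m(v(t)),\qquad s(t+1)=v(t)-e_{y_t}.
\]
Since $v(t+1)=v(t)-e_{y_t}+e_{a_{t+1}}$, each coordinate of $v(t)$ changes by at most $1$ per step. Hence
\begin{equation}\label{eq:slow}
\|v(t)-v(t')\|_\infty\le R-1\qquad\text{for all }t,t'\text{ in a run of length at most }R .
\end{equation}
Let $K_1=K_2=1$ and $K_{m+1}=K_m+(m-1)$ for $m\ge2$, that is, $K_m=1+\frac{(m-1)(m-2)}2$.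

\begin{proposition}\label{prop:window}
The output word of every run of $f_m$ of length at most $R$ is a concatenation of at most $K_m$ words, each using at most two letters.
\end{proposition}

The proof follows that of Proposition~\ref{prop:three}. In the lower phase the old rule $f_m$ is at work, or else a single letter together with $\omega$; in the upper phase $\omega$ is mixed with the replacement letter, which changes at most $m-2$ times.

\begin{proof}
For $m\le2$ there are at most two letters. Let $m\ge2$, assume the claim for $m$, and consider a run of $f_{m+1}$ of length at most $R$, the \emph{window}. We use the notation $\omega,H,h,v'$ from the definition of $f_{m+1}$. Call a state \emph{upper} if $s_\omega\ge H$ and \emph{lower} if $s_\omega\le H-1$.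

\medskip
\noindent\emph{Transitions.} From an upper state $v_\omega\ge H$. If $v_\omega\ge H+1$, then $\omega$ is output and the next state is upper. If $v_\omega=H$, then $s_\omega=H$, the input is not $\omega$, and there are two possibilities: either $v'\in E_m(2R)$, the output is $g_m(v')$ and again $s_\omega=H$; or $v'\notin E_m(2R)$, the output is $\omega$ and the next state has $s_\omega=H-1$. The latter is called a \emph{drop}.

From a lower state $v_\omega\le H$. If $v_\omega\le H-1$, the next state is lower. If $v_\omega=H$ and $v'\notin E_m(2R)$, then $\omega$ is output and the next state has $s_\omega=H-1$. If $v_\omega=H$ and $v'\in E_m(2R)$, the output is $g_m(v')$ and the next state is upper with $s_\omega=H$. The last case is called a \emph{rise}.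

\medskip
\noindent\emph{After a drop only $\omega$ is output in the rest of the window.} Let the drop occur at time $t_0$. Then $v'(t_0)\notin E_m(2R)$, so $v'(t)\notin E_m(R)$ for all $t$ in the window, by \eqref{eq:enlarge} and \eqref{eq:slow}. This is where the two widths are used. We claim that for every $t>t_0$ in the window
\begin{equation}\label{eq:drop}
H-1-(t-t_0-1)\le s_\omega(t)\le H-1,\qquad\text{and if }s_\omega(t)=H-1\text{ then }s'(t)=v'(t_0),
\end{equation}
and that the output at time $t$ is $\omega$. Statement \eqref{eq:drop} holds for $t=t_0+1$, since the drop removes an $\omega$. Assume \eqref{eq:drop} for $t$.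

If $s_\omega(t)=H-1$ and the input is $\omega$, then $v_\omega(t)=H$ and $v'(t)=v'(t_0)\notin E_m(2R)$. Rule (2) outputs $\omega$, the state does not change, and \eqref{eq:drop} holds for $t+1$.

Otherwise $v_\omega(t)\le H-1$. The window has length at most $R$, so $t-t_0\le R-1$ and
\[
v_\omega(t)\ge s_\omega(t)\ge H-1-(R-2)=h+1 .
\]
So rule (3) applies, and it outputs $\omega$ because $v'(t)\notin E_m(R)$. Then $s_\omega(t+1)=v_\omega(t)-1$ lies between $s_\omega(t)-1$ and $H-2$, and \eqref{eq:drop} holds for $t+1$. This proves the claim.

\medskip
\noindent\emph{Shape of a window.} By the claim, no rise and no second drop follows a drop. Hence the window consists of a \emph{lower phase}, which is present only if the window starts in a lower state and then consists of the steps before the first rise, or of all steps if there is no rise; then an \emph{upper phase}, which starts with that rise or, if the window starts in an upper state, with the window; and then possibly a drop, followed by $\omega$'s only. Each part may be empty.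

\medskip
\noindent\emph{Upper phase, drop and tail: at most $m-1$ words.} In an upper state with $s_\omega>H$ the output is $\omega$. Once $s_\omega=H$, it stays so until a drop. While $s_\omega=H$, an input $\omega$ gives $v_\omega=H+1$; the output is $\omega$ and the whole state is unchanged. Any other input $b\in[m]\cup\{\varnothing\}$ that does not cause a drop gives $v'=s'+e_b$, output $g_m(v')$ and new $s'=v'-e_{g_m(v')}$. A rise, if there is one, is also a step with output $g_m(v')$, new $s'=v'-e_{g_m(v')}$ and new $s_\omega=H$. So between two successive steps with output of the form $g_m(v')$ the vector $v'$ changes as in Lemma~\ref{lem:monotone}, and the values of $g_m$ do not increase. They lie in $\{2,\dots,m\}$. We cut the word just before each change of the value. This yields at most $m-1$ words, each over $\{\omega,k\}$ for one $k$. The drop and the tail output only $\omega$ and are attached to the last word; if $g_m$ is never used, everything is a single word of $\omega$'s.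

\medskip
\noindent\emph{Lower phase: at most $K_m$ words.} In this phase $v_\omega\le H$. A step with $v_\omega=H$ is not a rise, so it has $v'\notin E_m(2R)$ and output $\omega$.

(i) Suppose that $v'(t)\in E_m(R)$ at all times of the phase. As $E_m(R)\subseteq E_m(2R)$, always $v_\omega\le H-1$, and by rules (3) and (4) the output is always $f_m(v'(t))$. So the first $m$ coordinates form a run of $f_m$, where an input $\omega$ is read as $\varnothing$; the condition $|v'|\ge B_m$ was checked with the definition of $f_{m+1}$. By the induction hypothesis the output is a concatenation of at most $K_m$ words, each using at most two letters.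

(ii) Suppose that $v'(t_1)\notin E_m(R)$ for some time $t_1$ of the phase. By \eqref{eq:slow} and Lemma~\ref{lem:constant} with $x=v'(t_1)$ and $\rho=R$, whenever $f_m(v'(t))$ is used in the phase, it equals one fixed letter $\lambda$. So the output is one word over $\{\omega,\lambda\}$.

\medskip
Altogether there are at most $K_m+(m-1)=K_{m+1}$ words.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\beta\ge3\cdot2^\alpha R$. By \eqref{eq:B} we have $\beta\ge B_\alpha$, so $f_\alpha$ is defined on all multisets of size $\beta$, and we use it as the rule $f$. Any $\ell\le R$ consecutive steps form a run of $f_\alpha$ without null inputs. By Proposition~\ref{prop:window}, the output in these steps is a concatenation of $K=K_\alpha$ words, some of them possibly empty, each over a set of two letters. There are at most $(R+1)^{K-1}$ choices of the cut points, $\binom\alpha2^K$ choices of the pairs, and then $2^\ell$ choices of the letters. This bound does not depend on the state at the beginning of the steps. Splitting $\{1,\dots,n\}$ into $\lceil n/R\rceil$ windows of length at most $R$ and multiplying gives the bound on $|\mathcal Y_n(f)|$. Taking $\frac1n\log_2$ and letting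 $n\to\infty$ gives the upper bound on $\nu_\alpha(0,\beta,0)$; the lower bound is Proposition~\ref{prop:lower}. With $R=\lfloor\beta/(3\cdot2^\alpha)\rfloor$, where $\beta\ge3\cdot2^\alpha$, the excess over $1$ is $O_\alpha(\log\beta/\beta)$.
\end{proof}

\section{The limit is not attained}\label{sec:strict}

The idea for $\alpha\ge3$ is as follows. For any rule we want a state $s$ at which $1$ and $2$ pass freely, as in Proposition~\ref{prop:lower}, and from which one can also make an excursion that outputs a $3$ and returns to $s$. The state of Proposition~\ref{prop:lower} need not be one to which the box can return, so we look for $s$ in a closed part of the state graph.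

\begin{proof}[Proof of Theorem~\ref{thm:strict}]
For $\alpha=2$ the equality $\nu_2(0,\beta,0)=1$ follows from Proposition~\ref{prop:lower} and the trivial bound $N_2^n(0,\beta,0)\le2^n$. Let $\alpha\ge3$ and fix $\beta$.

Let $f$ be a rule. Consider the directed graph on $\mathcal S$ with the edges $s\to s+x-f(s+x)$, $x\in[\alpha]$. Every finite nonempty directed graph has a terminal strongly connected class: a nonempty set of vertices that no edge leaves and in which every vertex can be reached from every other. Let $C$ be such a class. In $C$ keep only the edges with $x\in\{1,2\}$, the \emph{restricted} moves, and let $C'\subseteq C$ be a terminal strongly connected class of the restricted graph.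

\medskip
\noindent\emph{A state where $1$ and $2$ pass freely.} Along restricted moves the number of letters of each kind $\ge3$ never increases, so it is constant on $C'$. Hence restricted moves from states in $C'$ output only $1$ or $2$, and the part $u$ of the box formed by the kinds $\ge3$ is the same for all states in $C'$. Let $b=\beta-|u|\ge1$. Let $\langle j\rangle$ be the state formed by $u$, $j$ twos and $b-1-j$ ones, and $[j]$ the multiset formed by $u$, $j$ twos and $b-j$ ones. From $\langle j\rangle$ the input $1$ produces $[j]$ and the input $2$ produces $[j+1]$.

Start at some $\langle j\rangle\in C'$ and feed ones. As long as $f([j])=2$, the state moves to $\langle j-1\rangle\in C'$. If $\langle0\rangle$ is reached, then $f([0])\in\{1,2\}$ and $[0]$ contains no $2$, so $f([0])=1$. Thus we reach some $\langle j\rangle\in C'$ with $f([j])=1$. Now feed twos. As long as $f([j+1])=1$, the state moves to $\langle j+1\rangle\in C'$, so the new index again has the property that $f$ takes the value $1$ at $[\,\cdot\,]$. If $\langle b-1\rangle$ is reached, then $f([b])=2$, since $f([b])\in\{1,2\}$ and $[b]$ contains no $1$. So we reach a state $s=\langle j\rangle\in C'$ with $f([j])=1$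 and $f([j+1])=2$. At $s$ the inputs $1$ and $2$ are output at once and leave $s$ unchanged.

\medskip
\noindent\emph{An excursion.} From $s$ feed threes until a $3$ is output. This happens within $\beta$ steps, since otherwise the state, which has only $\beta-1$ letters, would contain at least $\beta$ threes. As $C$ is closed, we are still in $C$, and we can return to $s$ in at most $|\mathcal S|-1$ steps. Finally feed ones at $s$, each of which is output and leaves $s$ unchanged, until the walk has length exactly
\[
L=\beta+|\mathcal S|\ge2 .
\]
This is a closed walk at $s$ whose output word $w$ has length $L$ and contains a $3$. Write $w=p\,3\,z$, where the displayed $3$ is the first one in $w$, so $p$ contains no $3$. (For $\alpha\ge4$ the word $p$ may contain letters other than $1$ and $2$.)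

\medskip
\noindent\emph{Counting.} All concatenations of the words $1$, $2$, $w$ are outputs from $s$. Distinct sequences of factors give distinct words. Indeed, the first $3$ in a concatenation, if there is one, is the $3$ displayed in the first factor $w$, because $p$ and the factors $1$, $2$ contain no $3$. Its position determines where this factor begins and ends. All letters before the beginning of this factor are factors $1$ and $2$, and one continues with the part of the word after its end. If there is no $3$, every letter is a factor.

Hence the number $A_n$ of such words of length $n$ satisfies $A_0=1$ and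
\[
A_n=2^n\quad(0\le n<L),\qquad A_n=2A_{n-1}+A_{n-L}\quad(n\ge L).
\]
The function $2/\lambda+\lambda^{-L}$ decreases from $\infty$ to $0$ on $(0,\infty)$ and exceeds $1$ at $\lambda=2$, so it equals $1$ at a unique $\lambda$, and $\lambda>2$. We have $A_n\ge\lambda^{n-L}$ for all $n$: this is clear for $n<L$, and for $n\ge L$, by induction,
\[
A_n\ge2\lambda^{n-1-L}+\lambda^{n-2L}=\lambda^{n-L}\big(2/\lambda+\lambda^{-L}\big)=\lambda^{n-L}.
\]
Since $L$, and hence $\lambda$, depends only on $\alpha$ and $\beta$ and not on the rule, $N_\alpha^n(0,\beta,0)\ge\lambda^{n-L}$ for all $n$. Therefore $\nu_\alpha(0,\beta,0)\ge\log_2\lambda>1$.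
\end{proof}

\begin{thebibliography}{9}
\bibitem{slides}
\emph{Towards a General Theory of Information Transfer},
\texttt{http://media.itsoc.org/isit2006/ahlswede/slides.pdf}.
\end{thebibliography}

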